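# Narrow operators on $L_1$ and copies of $l_2$

## 1. Balancing a triangle against vertical averages

Let $Q=[0,1]^2$ with area measure, and let $T$ be the operator that averages a function over vertical lines,
$$(Tf)(s)=\int_0^1 f(s,t)\,dt ,\qquad T:L_1(Q)\to L_1[0,1].$$
Take the triangle $A=\{(s,t):0\le t\le s\le 1\}$. We want to color $A$ with the values $+1$ and $-1$, half the area each, so that $T$ does not see the coloring. Put $x=1$ where $0\le t\le s/2$, $x=-1$ where $s/2<t\le s$, and $x=0$ off $A$. On each vertical line the two colors have the same length $s/2$, so $Tx=0$.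

The choice of coloring matters. On $A=Q$, the function equal to $1$ for $s<\frac12$ and $-1$ for $s\ge\frac12$ is also a balanced coloring, but $T$ reproduces it exactly and its image has norm $1$. The function equal to $1$ for $t<\frac12$ and $-1$ for $t\ge \frac12$ has image $0$.

The triangle was not special. Let $A\subset Q$ be measurable. After changing $A$ by a null set we may take it Borel. Let $A_s=\{t:(s,t)\in A\}$ and $F(s,u)=\mu(A_s\cap[0,u])$. For each $u$, $F(\cdot,u)$ is measurable by Fubini. For each $s$, $F(s,\cdot)$ is continuous and nondecreasing with $F(s,0)=0$. Let $m(s)$ be the least $u$ with $F(s,u)=\frac12F(s,1)$. It exists by continuity, and $\{s:m(s)\le u\}=\{s:F(s,u)\ge\frac12F(s,1)\}$, so $m$ is measurable. Color $A$ by $+1$ where $t\le m(s)$ and by $-1$ where $t>m(s)$. Each vertical section is balanced, so $Tx=0$. Thus $T$ can be fooled on every set.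

By contrast, the identity of $L_1$ can never be fooled: a coloring $x$ of $A$ has $\|x\|_1=\mu(A)$. Which operators can be fooled on every set? We first fix the words.

**Conventions.** Scalars are real. $L_p=L_p[0,1]$ with Lebesgue measure $\mu$. Functions and sets are taken modulo null sets. $X$ is a Banach space and $\mathcal L(L_p,X)$ is the space of bounded linear operators. "Simple" means measurable with finitely many values. $\operatorname{supp}f\subset B$ means $f=0$ off $B$. The indicator of $A$ is $\chi(A)$ or $1_A$. All sets are measurable.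

**Definition (sign).** A sign on $A\subset[0,1]$ is a function $x\in L_1$ with $x^2=\chi(A)$ and $\int x\,d\mu=0$.

The colorings above are signs on $A$, once $L_1(Q)$ is identified with $L_1[0,1]$ through a measure isomorphism between $Q$ and $[0,1]$.

**Definition (narrow).** $T\in\mathcal L(L_1,X)$ is narrow if for every measurable $A$ and every $\varepsilon>0$ there is a sign $x$ on $A$ with $\|Tx\|<\varepsilon$.

The averaging operator is narrow. The identity is not.

**Definition (fixing $l_2$).** $T$ fixes a copy of $l_2$ if there is a closed subspace $E\subset L_1$ isomorphic to $l_2$ such that $T|_E$ is an isomorphism onto its image.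

Recall that $T|_E$ is an isomorphism onto its image exactly when $T$ is bounded below on $E$, that is, $\|Tf\|\ge\kappa\|f\|$ for some $\kappa>0$ and all $f\in E$.

The averaging operator fixes a copy of $l_2$: it is isometric on functions of $s$ alone, and among these lies the closed span of the Rademacher functions of $s$, which is isomorphic to $l_2$ (see (2) below). So a narrow operator may well fix $l_2$. We ask about the other direction: if $T$ fixes no copy of $l_2$, must $T$ be narrow? The problem is posed at http://matstud.org.ua/texts/2003/20_1/75_84.pdf, both for the definition of narrowness above, called there the old sense, and for a newer, different one. We treat only the definition above. The answer is yes.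

**Theorem A.** Let $X$ be a Banach space and let $T\in\mathcal L(L_1,X)$ fix no copy of $l_2$. Then for every measurable $A$ and every $\varepsilon>0$ there is a sign $x$ on $A$ with $\|Tx\|<\varepsilon$.

Sections 2–5 lead to the proof. From Section 6 on we prove a dichotomy that characterizes narrowness on $L_p$, $1\le p<\infty$, and a quantitative version on $L_1$.

## 2. Compact operators, operators into $l_1$, and Walsh coefficients

**Definition (Rademacher sequence on $B$).** Let $\mu(B)>0$ and $\mathbb E_Bh=\mu(B)^{-1}\int_Bh\,d\mu$. A Rademacher sequence on $B$ is a sequence $(r_i)$ of signs on $B$ that is independent for the probability $\mu(\cdot\cap B)/\mu(B)$. A unit Rademacher sum on $B$ is $g=\sum_{i\le m}a_ir_i$ with $\sum a_i^2=1$ and $(r_i)$ a Rademacher sequence on $B$.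

Such sequences exist because $\mu$ is nonatomic: halve $B$ to get $r_1$, halve both halves to get $r_2$, and so on. For $B=[0,\frac12]$ one may take $r_1=1$ on $[0,\frac14)$ and $-1$ on $[\frac14,\frac12]$, then $r_2$ alternating $1,-1,1,-1$ on the four intervals of length $\frac18$. Then $g=(r_1+r_2)/\sqrt2$ takes the values $\sqrt2,0,-\sqrt2$ with probabilities $\frac14,\frac12,\frac14$.

For some operators a single $r_n$ already works. Let $(r_n)$ be a Rademacher sequence on $A$. The functions $\mu(A)^{-1/2}r_n$ are orthonormal in $L_2$. By Bessel's inequality $\int hr_n\to0$ for every $h\in L_\infty$, so $(r_n)$ is weakly null in $L_1$.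

- If $T$ is compact, then $\|Tr_n\|\to0$, so $T$ is narrow.
- If $X=l_1$, then $(Tr_n)$ is weakly null in $l_1$, hence norm null by Schur's theorem. So every operator $L_1\to l_1$ is narrow.

In general a single $r_n$ is not enough. Let $(r_n)$ be a Rademacher sequence on $[0,1]$. A Walsh function is a finite nonempty product of distinct $r_n$'s. These functions $w$ are orthonormal in $L_2$. Let $Tf=(\int fw)_w$. For $f\in L_2$ the coefficients tend to $0$ by Bessel, and $\sup_w|\int fw|\le\|f\|_1$. By density, $T$ maps $L_1$ into $c_0$ with $\|T\|\le1$. Every infinite-dimensional closed subspace of $c_0$ contains an isomorphic copy of $c_0$, which is not reflexive. Hence $c_0$ contains no copy of $l_2$, and $T$ fixes none. Yet $\|Tw\|=1$ for every Walsh function $w$.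

On $A=[0,1]$ good signs can still be written down. For $a,b\in\{\pm1\}$ the number $\frac12(1+a+b-ab)$ is $-1$ if $a=b=-1$ and $1$ otherwise. So
$$x=r_{2k+1}\prod_{j=1}^k\tfrac12\big(1+r_{2j-1}+r_{2j}-r_{2j-1}r_{2j}\big)$$
takes only the values $\pm1$. When it is multiplied out, it is a combination of $4^k$ distinct Walsh functions, all containing $r_{2k+1}$, with coefficients $\pm2^{-k}$. Hence $\int x=0$ and $\|Tx\|=2^{-k}$. This trick uses the special form of $T$ and of $A$. The general proof must work from the hypothesis on $l_2$ alone.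

## 3. Moments and truncation of Rademacher sums

This section collects what the hypothesis gives directly. Let $g=\sum_{i\le m} a_ir_i$ be a unit Rademacher sum on $B$.

**Moments.** We have
$$\mathbb E_Bg^2=1,\qquad \mathbb E_Bg^4=\sum_ia_i^4+3\sum_{i\ne j}a_i^2a_j^2\le3,\qquad 3^{-1/2}\le\mathbb E_B|g|\le1. \tag{1}$$
The first identity is orthogonality. In $\mathbb E_Bg^4$ only products in which each index occurs an even number of times survive. Each unordered pair $\{i,j\}$ contributes $\binom42a_i^2a_j^2$, that is, $3a_i^2a_j^2$ for each of its two orders. The sum equals $3(\sum a_i^2)^2-2\sum a_i^4\le3$. By Hölder applied to $|g|^{2/3}|g|^{4/3}$,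
$$1=\mathbb E_Bg^2\le(\mathbb E_B|g|)^{2/3}(\mathbb E_Bg^4)^{1/3}\le(\mathbb E_B|g|)^{2/3}3^{1/3},$$
so $\mathbb E_B|g|\ge3^{-1/2}$. The upper bound is Cauchy–Schwarz. For $g=(r_1+r_2)/\sqrt2$ one finds $\mathbb E_Bg^4=4\cdot\frac12=2$ and $\mathbb E_B|g|=\frac{\sqrt2}{2}$.

**The span is $l_2$.** By (1) and homogeneity, first for finite sums and then by convergence in $L_1$ for all $a\in l_2$,
$$3^{-1/2}\mu(B)\|a\|_2\le\Big\|\sum a_ir_i\Big\|_1\le\mu(B)\|a\|_2 . \tag{2}$$
So $a\mapsto\sum a_ir_i$ is an isomorphism of $l_2$ onto a closed subspace of $L_1$. That subspace contains all $r_i$, and finite sums are dense in it, so it is the closed span of $(r_i)$.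

Khinchin's inequality says that for each $0<q<\infty$ there are constants $0<\alpha_q\le\beta_q$ with $\alpha_q\le(\mathbb E_B|g|^q)^{1/q}\le\beta_q$ for all unit Rademacher sums $g$. In the same way, for $1\le p<\infty$ the closed span of $(r_i)$ in $L_p$ is isomorphic to $l_2$ via $a\mapsto\sum a_ir_i$.

**Small images.** Let $1\le p<\infty$ and $T\in\mathcal L(L_p,X)$. If $T$ is not bounded below on the closed span of a Rademacher sequence $(r_i)$ on $B$, then for every $\kappa>0$ there is a unit Rademacher sum $g$ formed from $(r_i)$ with $\|Tg\|<\kappa$. Indeed, otherwise $\|T\sum a_ir_i\|\ge\kappa\|a\|_2\ge\kappa'\|\sum a_ir_i\|_p$ for all finite sums, with some $\kappa'>0$. By density $T$ would be bounded below on the span.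

**Truncation.** For $K\ge2$,
$$\int g1_{\{|g|\le K\}}=0,\qquad \mathbb E_B\big[g^21_{\{|g|\le K\}}\big]\ge\tfrac14,\qquad\mathbb E_B\big[|g|1_{\{|g|>K\}}\big]\le3K^{-3}. \tag{3}$$
The first holds because $(r_i)$ and $(-r_i)$ have the same joint law, so $g$ is symmetric. For the others, $\mathbb E_B[g^21_{\{|g|>K\}}]\le K^{-2}\mathbb E_Bg^4\le3K^{-2}\le\frac34$ and $\mathbb E_B[|g|1_{\{|g|>K\}}]\le K^{-3}\mathbb E_Bg^4\le 3K^{-3}$.

## 4. From $\operatorname{sgn}g$ to fractional signs

Let $T$ fix no copy of $l_2$. On any $B$ of positive measure we get unit Rademacher sums $g$ with $\|Tg\|$ as small as we like. But $g$ is not a sign. A sensible first try is $x=\operatorname{sgn}g$. It stops at once, because $T$ is linear and $\operatorname{sgn}$ is not: smallness of $Tg$ says nothing about $T(\operatorname{sgn}g)$. For instance, on $[0,1]$ let $g=(r_1+r_2+r_3)/\sqrt3$ and let $Tf=\int fr_1r_2r_3$, which has rank one. Then $Tg=0$. Checking the two cases of three equal values and of two against one gives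
$$\operatorname{sgn}g=\tfrac12(r_1+r_2+r_3-r_1r_2r_3),\qquad T(\operatorname{sgn}g)=-\tfrac12 .$$

What we can do to $g$ without losing control of $T$ is to scale it and to remove a part that is small in $L_1$. So consider $f=K^{-1}g1_{\{|g|\le K\}}$. It has $|f|\le1$ and $\int f=0$. It is a fractional sign: it moves every point of $B$ part of the way from $0$ toward $\pm1$. We then repeat the construction on the sets where the function built so far is constant and of absolute value below $1$.

Here is the repetition in a case one can follow by hand. Start with $M_1=\frac12(r_1+r_2)$ on $[0,1]$. It is $\pm1$ on half of the interval and $0$ on $D_1=\{r_1\ne r_2\}$, and $\int M_1^2=\frac12$. Next put $M_2=M_1+\frac12(r_3+r_4)1_{D_1}$. It is $0$ on a set of measure $\frac14$, and $\int M_2^2=\frac12+\frac12\cdot\frac12=\frac34$. After $k$ rounds $\int M_k^2=1-2^{-k}$, and $M_k=\pm1$ off a set of measure $2^{-k}$.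

With general $f$ we must control the sum of all the errors $\|Tf\|$ over all rounds. To have a small error in one round we want $K$ large. But then each round advances little, $\int f^2\le K^{-2}\mu(B)$, and many rounds are needed. So we should compare the error of a step with its progress $\int f^2$. The steps have mean zero on sets where the old function is constant, so the progress adds up orthogonally, and the total progress is at most $\int M^2\le\mu(A)$. If every step satisfies
$$\|Tf\|\le\varepsilon\int f^2,$$
the total error is at most a constant times $\varepsilon\mu(A)$, however many steps there are.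

Is this ratio attainable? The truncation costs at most $K^{-1}\|T\|\,\|g1_{\{|g|>K\}}\|_1$. The second moment alone bounds $\mathbb E_B[|g|1_{\{|g|>K\}}]$ by $K^{-1}$. The cost bound is then of order $K^{-2}$, the same order as the progress, and nothing is gained by increasing $K$. The fourth moment gives $3K^{-3}$ in (3), so the cost is of order $K^{-4}$ against progress of order $K^{-2}$. That is the estimate that makes the accounting work. Finally, instead of iterating we choose a function of almost maximal energy.

## 5. Energy maximization: proof of Theorem A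

**Lemma 1.** Let $T$ be as in Theorem A and $\varepsilon>0$. There is $\theta>0$ such that every $B$ with $\mu(B)>0$ admits a simple $f$ with
$$\operatorname{supp}f\subset B,\quad|f|\le1,\quad\int f=0,\quad\int f^2\ge\theta\mu(B),\quad\|Tf\|\le\varepsilon\int f^2. \tag{4}$$

Note that $\theta$ does not depend on $B$.

*Proof.* Put $K=\max\{2,(24\|T\|/\varepsilon)^{1/2}\}$ and $\theta=1/(4K^2)$. Take a Rademacher sequence on $B$. Its closed span is isomorphic to $l_2$ by (2), so $T$ is not bounded below on it. By Section 3 there is a unit Rademacher sum $g$ on $B$ with $\|Tg\|\le\frac{\varepsilon}{8K}\mu(B)$. Let $f=K^{-1}g1_{\{|g|\le K\}}$. It is simple because $g$ takes finitely many values. Clearly $|f|\le1$ and $\operatorname{supp}f\subset B$. By (3), $\int f=0$ and $\int f^2\ge\frac{\mu(B)}{4K^2}=\theta\mu(B)$. Since $Kf=g-g1_{\{|g|>K\}}$, (3) gives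
$$\|Tf\|\le K^{-1}\Big(\|Tg\|+\|T\|\frac{3\mu(B)}{K^3}\Big)\le K^{-1}\Big(\frac{\varepsilon}{8K}+\frac{3\|T\|}{K^3}\Big)\mu(B).$$
Now insert $\mu(B)\le4K^2\int f^2$:
$$\|Tf\|\le\Big(\frac\varepsilon2+\frac{12\|T\|}{K^2}\Big)\int f^2\le\varepsilon\int f^2,$$
because $K^2\ge24\|T\|/\varepsilon$. $\blacksquare$

The next lemma turns a function that is almost $\pm1$ into a true sign. We state it in $L_p$ for later use.

**Lemma 2.** Let $1\le p<\infty$, $\mu(A)>0$, $0<\eta<1$, and let $M$ be measurable with $M=0$ off $A$, $|M|\le1$, $\int M=0$ and $\mu\{t\in A:|M(t)|\le1-\eta\}\le\eta\mu(A)$. Then there is a sign $x$ on $A$ with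
$$\|x-M\|_p\le\eta\mu(A)^{1/p}+3(\eta\mu(A))^{1/p}.$$
In particular $\|x-M\|_1\le4\eta\mu(A)$.

*Proof.* Let $y=1$ on $A\cap\{M\ge0\}$, $y=-1$ on $A\cap\{M<0\}$, and $y=0$ off $A$. On $A$ we have $|y-M|=1-|M|$. This is at most $1$ everywhere, and less than $\eta$ outside $\{|M|\le1-\eta\}$. Splitting $A$ into these two parts and using the triangle inequality in $L_p$, we get
$$\|y-M\|_p\le\eta\mu(A)^{1/p}+(\eta\mu(A))^{1/p}.$$
It remains to correct the mean. Let $\beta=\int y=\int(y-M)$. The case $p=1$ of the last bound gives $|\beta|\le2\eta\mu(A)$. Suppose $\beta\ge0$. Since $\mu\{y=1\}-\mu\{y=-1\}=\beta$, we have $\mu\{y=1\}\ge\beta/2$. As $\mu$ is nonatomic, choose $C\subset\{y=1\}$ with $\mu(C)=\beta/2\le\eta\mu(A)$, and let $x=y-2\chi(C)$. Then $x^2=\chi(A)$, $\int x=\beta-2\mu(C)=0$, and $\|x-y\|_p=2\mu(C)^{1/p}\le2(\eta\mu(A))^{1/p}$. If $\beta<0$, choose $C\subset\{y=-1\}$ with $\mu(C)=|\beta|/2$ and let $x=y+2\chi(C)$. $\blacksquare$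

**Proof of Theorem A.** If $\mu(A)=0$, take $x=0$. Let $\mu(A)>0$, fix $\eta\in(0,1)$, and let $\theta$ be given by Lemma 1 for $\varepsilon=\eta^2$.

**Step 1. An almost maximal $M$.** This step replaces the iteration by one choice. Let
$$\mathcal M=\Big\{M\text{ simple}:\ M=0\text{ off }A,\ |M|\le1,\ \int M=0,\ \|TM\|\le\eta\int M^2\Big\}.$$
It contains $0$, and $v:=\sup_{M\in\mathcal M}\int M^2\le\mu(A)$. Choose $M\in\mathcal M$ with
$$\int M^2>v-\eta^3\theta\mu(A).$$
Let $D=\{t\in A:|M(t)|\le1-\eta\}$ be the set where there is still room to move.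

**Step 2. $\mu(D)<\eta\mu(A)$.** This step shows that $M$ is almost a sign, because otherwise it could be improved by too much. If $\mu(D)=0$ there is nothing to prove. Otherwise write $D=B_1\sqcup\dots\sqcup B_m$ modulo null sets, with $\mu(B_j)>0$ and $M=c_j$ constant on $B_j$. Take $f_j$ on $B_j$ from Lemma 1 with $\varepsilon=\eta^2$, and put
$$h=\eta\sum_jf_j,\qquad M'=M+h.$$
We check that $M'\in\mathcal M$. It is simple, vanishes off $A$, and has mean zero. On $D$ we have $|M|\le1-\eta$ and $|h|\le\eta$, and off $D$ we have $h=0$, so $|M'|\le1$. Next, $\int Mh=\eta\sum_jc_j\int f_j=0$, hence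
$$\int M'^2=\int M^2+\int h^2,\qquad\int h^2=\eta^2\sum_j\int f_j^2,$$
the last because the supports are disjoint. Finally
$$\|Th\|\le\eta\sum_j\|Tf_j\|\le\eta\sum_j\eta^2\int f_j^2=\eta\int h^2,$$
so $\|TM'\|\le\eta\int M^2+\eta\int h^2=\eta\int M'^2$. Thus $M'\in\mathcal M$, and
$$v\ge\int M'^2>v-\eta^3\theta\mu(A)+\eta^2\sum_j\int f_j^2\ge v-\eta^3\theta\mu(A)+\eta^2\theta\mu(D).$$
Hence $\mu(D)<\eta\mu(A)$.

**Step 3. The sign.** This step rounds $M$. Lemma 2 with $p=1$ gives a sign $x$ on $A$ with $\|x-M\|_1\le4\eta\mu(A)$. Since $\|TM\|\le\eta\int M^2\le\eta\mu(A)$,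
$$\|Tx\|\le\|TM\|+4\eta\mu(A)\|T\|\le\eta(1+4\|T\|)\mu(A).$$
As $\eta\in(0,1)$ is arbitrary, the theorem follows. $\blacksquare$

## 6. Two sharper statements, and where the energy $\int M^2$ falls short

For $1\le p<\infty$, call $T\in\mathcal L(L_p,X)$ narrow if for all $A$ and $\varepsilon>0$ there is a sign $x$ on $A$ with $\|Tx\|<\varepsilon$. Fixing a copy of $l_2$ is defined as before, with $L_p$ in place of $L_1$.

**Theorem B.** Let $1\le p<\infty$, $X$ a Banach space, $T\in\mathcal L(L_p,X)$. Exactly one of the following holds.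

- (N) $T$ is narrow. In this case, for every $A$ with $\mu(A)>0$ and every $\tau>0$ there is a Rademacher sequence $(r_n)$ on $A$ with $\sum_n\|Tr_n\|<\tau$, so $T$ is compact on the closed span of $(r_n)$.
- (R) There is $A$ with $\mu(A)>0$ such that for every $B\subset A$ with $\mu(B)>0$ and every Rademacher sequence on $B$, $T$ restricted to the closed span of that sequence is an isomorphism onto its image.

In particular, every operator from $L_p$ ($1\le p<\infty$) to any Banach space that fixes no copy of $l_2$ is narrow.

For example, the identity satisfies (R) with $A=[0,1]$. The operator $Tf=f1_{[0,1/2]}$ satisfies (R) with $A=[0,\frac12]$ but not with $A=[0,1]$, because it vanishes on all signs on $[\frac12,1]$. The averaging operator of Section 1 satisfies (N), although it fixes a copy of $l_2$: every set of positive measure carries Rademacher sequences that it nearly kills.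

**Theorem C.** $T\in\mathcal L(L_1,X)$ is not narrow if and only if there are $A$ with $\mu(A)>0$ and $c>0$ such that
$$\Big\|T\sum_ia_ir_i\Big\|\ge c\,\mu(B)\,\|a\|_2 \tag{5}$$
for all $B\subset A$ with $\mu(B)>0$, all Rademacher sequences $(r_i)$ on $B$ and all $a\in l_2$. More precisely:

1. If $T$ is not narrow, there are $A_1$ with $\mu(A_1)>0$ and $\delta>0$ with $\|Tx\|\ge\delta\mu(B)$ for every sign $x$ on every $B\subset A_1$.
2. For any such $A_1,\delta$ there is $A\subset A_1$ with $\mu(A)>0$ satisfying (5) with $c=\dfrac{\delta}{50\sqrt{\log(212\|T\|/\delta)}}$.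

No claim is made that the logarithmic factor is optimal. For the identity, (2) gives (5) with $c=3^{-1/2}$ and $A=[0,1]$.

Section 5 does not carry over verbatim, for two separate reasons.

The first concerns $p>1$. Lemma 1 compares the truncation error on one set $B$ with $\mu(B)$. In $L_p$ the error is measured by $\|g1_{\{|g|>K\}}\|_p$, and a moment bound controls this by a constant times $\mu(B)^{1/p}K^{-4}$, say. To make $K^{-1}\|T\|\mu(B)^{1/p}K^{-4}$ small against the progress, which is of order $\mu(B)K^{-2}$, this bound requires $K^3$ to be large against $\mu(B)^{-(1-1/p)}$. So $K$ grows without limit as $\mu(B)\to0$, and $\theta=1/(4K^2)$ is no longer uniform in $B$. But uniformity was essential, since the level sets of the near-maximal $M$ are out of our control. The remedy is to add the errors from the disjoint sets $B_j$ inside the $L_p$ norm first: their $p$-th powers sum to at most a constant times $\mu(A)K^{-4p}$. Only after that do we compare with the total progress.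

The second concerns the constant in Theorem C. Suppose the blocks satisfy $\|Tf_j\|\le\varepsilon'\int f_j^2$ with $\varepsilon'$ fixed. With steps $h=\eta\sum f_j$ and energy $\int M^2$ we only get $\|Th\|\le\eta\varepsilon'\sum\int f_j^2=(\varepsilon'/\eta)\int h^2$. We lose a factor $1/\eta$, and $\eta$ must be small for the rounding. It is better to use all the room there is: where $M=c_j$, move by $\lambda_jf_j$ with $\lambda_j=1-|c_j|$. The error is then at most $\varepsilon'\sum\lambda_j\int f_j^2$. The energy $\int M^2$ gains only $\sum\lambda_j^2\int f_j^2$, which is short by the factor $\lambda_j$. We therefore want a potential $\int\varphi(M)$ with $\varphi''(s)$ at least of the order of $1/(1-|s|)$, so that a step of relative size $\lambda_j$ earns about $\lambda_j^2/(1-|c_j|)=\lambda_j$ times $\int f_j^2$. Solving $\varphi''(s)=4/(1-|s|)$ with $\varphi(0)=\varphi'(0)=0$ gives an explicit function, and it is bounded on $[-1,1]$. Boundedness is what the final estimate needs.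

## 7. A potential with second derivative $4/(1-|s|)$

**Lemma 3.** Let $1\le p<\infty$, $T\in\mathcal L(L_p,X)$, $\mu(A)>0$, $\varepsilon>0$, $0<\eta<1$. Suppose there is $\theta>0$ such that for all disjoint $B_1,\dots,B_m\subset A$ of positive measure with $\sum_j\mu(B_j)\ge\eta\mu(A)$ and all $\lambda_j\in[\eta,1]$ there are simple $g_j$ with $\operatorname{supp}g_j\subset B_j$, $|g_j|\le1$, $\int g_j=0$ and, with $S:=\sum_j\lambda_j\int g_j^2$,
$$S\ge\theta\mu(A),\qquad\Big\|T\sum_j\lambda_jg_j\Big\|\le\varepsilon S. \tag{6}$$
Then there is a sign $x$ on $A$ with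
$$\|Tx\|\le4\varepsilon\mu(A)+\|T\|\big(\eta\mu(A)^{1/p}+3(\eta\mu(A))^{1/p}\big). \tag{7}$$

*Proof.* **Step 1. The potential.** This step produces the convexity inequality that replaces orthogonality. Let
$$\varphi(s)=4\big[(1-|s|)\log(1-|s|)+|s|\big],\qquad s\in[-1,1],\quad0\log0=0.$$
It is continuous and even, and for $0\le s<1$ we have $\varphi'(s)=-4\log(1-s)\ge0$ and $\varphi''(s)=4/(1-s)$ (one-sided at $0$). Since $\varphi$ is even, $\varphi'(0)=0$, and the one-sided second derivatives at $0$ are both $4$, $\varphi$ is $C^2$ on $(-1,1)$ with $\varphi''(s)=4/(1-|s|)$. Also $0=\varphi(0)\le\varphi\le\varphi(1)=4$. We claim that for $|s|<1$ and $|u|\le1-|s|$,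
$$\varphi(s+u)\ge\varphi(s)+\varphi'(s)u+\frac{u^2}{1-|s|}. \tag{8}$$
Let $r$ lie strictly between $s$ and $s+u$. As $|s|<1$ and $|s+u|\le1$, we have $|r|<1$. Moreover $1-|r|\le1-|s|+|u|\le2(1-|s|)$, so $\varphi''(r)\ge2/(1-|s|)$. If $|s+u|<1$, Taylor's formula with remainder $\frac12\varphi''(r)u^2$ gives (8). If $|s+u|=1$, apply this to $\kappa u$ with $0<\kappa<1$, for which $|s+\kappa u|<1$, and let $\kappa\to1$, using that $\varphi$ is continuous at $\pm1$.

**Step 2. An almost maximal $M$.** As in Theorem A, one choice replaces the iteration. Let $\mathcal M$ be the set of simple $M$, zero off $A$, with $|M|\le1$, $\int M=0$ and $\|TM\|\le\varepsilon\int_A\varphi(M)$. Then $0\in\mathcal M$ and $v:=\sup_{M\in\mathcal M}\int_A\varphi(M)\le4\mu(A)$. Choose $M\in\mathcal M$ with $\int_A\varphi(M)>v-\theta\mu(A)$, and let $D=\{t\in A:|M(t)|\le1-\eta\}$.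

**Step 3. $\mu(D)<\eta\mu(A)$.** This step shows that a large $D$ would allow too great an improvement. Suppose $\mu(D)\ge\eta\mu(A)$. Write $D=\bigsqcup_{j\le m}B_j$ modulo null sets with $\mu(B_j)>0$ and $M=c_j$ on $B_j$. Put $\lambda_j=1-|c_j|$. Since $|c_j|\le1-\eta$, we have $\lambda_j\in[\eta,1]$, and the hypothesis provides $g_j$. Let $M'=M+\sum_j\lambda_jg_j$. It is simple, zero off $A$, and of mean zero. On $B_j$, $|M'|\le|c_j|+\lambda_j=1$. On $B_j$ we apply (8) with $s=c_j$, $u=\lambda_jg_j(t)$ and integrate. Outside $D$ nothing changes. Hence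
$$\int_A\varphi(M')-\int_A\varphi(M)\ge\sum_j\Big(\varphi'(c_j)\lambda_j\int g_j+\frac{\lambda_j^2}{1-|c_j|}\int g_j^2\Big)=\sum_j\lambda_j\int g_j^2=S.$$
With (6), $\|TM'\|\le\varepsilon\int_A\varphi(M)+\varepsilon S\le\varepsilon\int_A\varphi(M')$. So $M'\in\mathcal M$, and
$$v\ge\int_A\varphi(M')>v-\theta\mu(A)+S\ge v,$$
a contradiction.

**Step 4. Rounding.** This step passes from $M$ to a sign. By Step 3 the hypothesis of Lemma 2 holds, and $\|TM\|\le\varepsilon\int_A\varphi(M)\le4\varepsilon\mu(A)$. The sign $x$ from Lemma 2 satisfies $\|Tx\|\le\|TM\|+\|T\|\,\|x-M\|_p$, which is at most the right side of (7). $\blacksquare$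

We also need a standard device for passing from "every set contains a good set" to "good sets fill every set".

**Exhaustion principle.** Let $\mathcal B$ be a family of sets of positive measure such that every subset of $A$ of positive measure contains a member of $\mathcal B$. Then every $B\subset A$ of positive measure is, up to a null set, a countable disjoint union of members of $\mathcal B$. In particular, finitely many disjoint members of $\mathcal B$ inside $B$ have total measure at least $\frac12\mu(B)$.

*Proof.* By Zorn's lemma take a maximal disjoint subfamily of members of $\mathcal B$ inside $B$. It is countable, because disjoint sets of positive measure in a finite measure space are countably many. If the remainder of $B$ had positive measure, it would contain a member of $\mathcal B$, against maximality. The last sentence holds because the measures of the countably many pieces sum to $\mu(B)$. $\blacksquare$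

## 8. The dichotomy on $L_p$: proof of Theorem B

**Step 1. If (R) fails, then $T$ is narrow.** This is the main implication; we verify the hypothesis of Lemma 3. Let $\mathcal B$ be the family of sets $B$ of positive measure that carry a Rademacher sequence on whose closed span $T$ is not bounded below. That (R) fails means exactly that every set of positive measure contains a member of $\mathcal B$. For $\mu(A)=0$ the sign $x=0$ will do. Fix $A$ with $\mu(A)>0$, $\varepsilon>0$ and $\eta\in(0,1)$.

*Choice of constants.* By Khinchin's inequality there is $C_p$ with $\mathbb E_B|g|^{5p}\le C_p^p$ for all unit Rademacher sums $g$ on all $B$, hence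
$$\mathbb E_B\big[|g|^p1_{\{|g|>K\}}\big]\le K^{-4p}\,\mathbb E_B|g|^{5p}\le C_p^pK^{-4p}. \tag{9}$$
Choose first $K\ge2$ and then $\tau>0$ with
$$8\,C_p\|T\|\,\mu(A)^{\frac1p-1}\eta^{-2}K^{-3}\le\frac\varepsilon2,\qquad4K\tau\le\frac\varepsilon2, \tag{10}$$
and put $\theta=\eta^2/(8K^2)$.

*The blocks.* Let $B_j$, $\lambda_j$ be as in Lemma 3. By exhaustion pick finitely many disjoint $B_{jl}\in\mathcal B$ inside $B_j$ with $\sum_l\mu(B_{jl})\ge\frac12\mu(B_j)$. By Section 3 there are unit Rademacher sums $g_{jl}$ on $B_{jl}$ with $\|Tg_{jl}\|\le\tau\mu(B_{jl})$. Put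
$$g_j=K^{-1}\sum_lg_{jl}1_{\{|g_{jl}|\le K\}}.$$
It is simple, $\operatorname{supp}g_j\subset B_j$ and $|g_j|\le1$. By (3), $\int g_j=0$ and
$$\int g_j^2\ge\frac1{4K^2}\sum_l\mu(B_{jl}). \tag{11}$$

*The progress.* Multiply (11) by $\lambda_j$ and sum over $j$. With $S=\sum_j\lambda_j\int g_j^2$ this gives
$$\sum_{j,l}\lambda_j\mu(B_{jl})\le4K^2S,\qquad S\ge\frac1{8K^2}\sum_j\lambda_j\mu(B_j)\ge\frac{\eta\cdot\eta\mu(A)}{8K^2}=\theta\mu(A). \tag{12}$$

*The error.* Here the truncated parts are added before comparing. The $B_{jl}$ are disjoint and $\lambda_j\le1$, so (9) gives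
$$\Big\|\sum_{j,l}\lambda_jg_{jl}1_{\{|g_{jl}|>K\}}\Big\|_p\le\Big(\sum_{j,l}\mu(B_{jl})C_p^pK^{-4p}\Big)^{1/p}\le C_p\mu(A)^{1/p}K^{-4}.$$
Moreover $\|T\sum_{j,l}\lambda_jg_{jl}\|\le\tau\sum_{j,l}\lambda_j\mu(B_{jl})\le4K^2\tau S$ by (12). Since $K\sum_j\lambda_jg_j=\sum_{j,l}\lambda_jg_{jl}-\sum_{j,l}\lambda_jg_{jl}1_{\{|g_{jl}|>K\}}$,
$$\Big\|T\sum_j\lambda_jg_j\Big\|\le K^{-1}\big(4K^2\tau S+\|T\|C_p\mu(A)^{1/p}K^{-4}\big).$$
By (12), $\mu(A)\le8K^2\eta^{-2}S$, so $\mu(A)^{1/p}=\mu(A)^{\frac1p-1}\mu(A)\le8K^2\eta^{-2}\mu(A)^{\frac1p-1}S$. With (10),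
$$\Big\|T\sum_j\lambda_jg_j\Big\|\le4K\tau S+8C_p\|T\|\mu(A)^{\frac1p-1}\eta^{-2}K^{-3}S\le\varepsilon S.$$
So (6) holds, and Lemma 3 gives a sign $x$ on $A$ satisfying (7). Since $\varepsilon>0$ and $\eta\in(0,1)$ are arbitrary, the right side of (7) can be made as small as we like, and $T$ is narrow.

**Step 2. If $T$ is narrow, the extra property in (N) holds.** This step builds a Rademacher sequence with summable images. Let $\mu(A)>0$ and $\tau>0$. Suppose independent signs $r_1,\dots,r_n$ on $A$ have been constructed ($n\ge0$). They generate a partition of $A$ into $2^n$ atoms, each of measure $2^{-n}\mu(A)$. On each atom choose, by narrowness, a sign whose image has norm less than $\tau2^{-2n-2}$, and let $r_{n+1}$ be the sum of these $2^n$ signs. It is a sign on $A$. It takes each of the values $\pm1$ on half of every atom, so it is independent of $r_1,\dots,r_n$. Also $\|Tr_{n+1}\|<2^n\tau2^{-2n-2}=\tau2^{-n-2}$. So $(r_n)$ is a Rademacher sequence on $A$ with $\sum_n\|Tr_n\|\le\sum_{n\ge0}\tau2^{-n-2}=\tau/2<\tau$.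

For compactness, let $E$ be the closed span of $(r_n)$ in $L_p$ and let $T_n(\sum a_ir_i)=\sum_{i\le n}a_iTr_i$ on $E$. This operator has finite rank and is bounded, because $\|a\|_2$ is at most a constant times $\|\sum a_ir_i\|_p$. Further,
$$\Big\|(T-T_n)\sum_ia_ir_i\Big\|=\Big\|T\sum_{i>n}a_ir_i\Big\|\le\|a\|_2\sum_{i>n}\|Tr_i\|,$$
so $T_n\to T$ in norm on $E$, and $T|_E$ is compact.

**Step 3. If $T$ is narrow, (R) fails.** This step gives exclusivity. A compact operator is not bounded below on an infinite-dimensional space. By Step 2, every $A$ of positive measure carries a Rademacher sequence (take $B=A$) on whose closed span $T$ is not an isomorphism onto its image. So no $A$ satisfies (R).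

**Step 4. Conclusion.** By Steps 1 and 3 exactly one of (N), (R) holds, and Step 2 supplies the rest of (N). If $T$ fixes no copy of $l_2$, then (R) fails, since closed spans of Rademacher sequences are isomorphic to $l_2$ by Section 3. So $T$ is narrow. $\blacksquare$

## 9. The constant on $L_1$: proof of Theorem C

**Step 1. Condition (5) excludes narrowness.** This is the easy direction. Suppose (5) holds on $A$ with $\mu(A)>0$ and $c>0$. Let $x$ be a sign on $A$. By repeated halving, $x$ can be taken as the first member $r_1$ of a Rademacher sequence on $A$. With $B=A$ and $a=(1,0,0,\dots)$, (5) gives $\|Tx\|\ge c\mu(A)$. So $T$ is not narrow. The converse follows from items 1 and 2.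

**Step 2. Item 1: a lower bound proportional to measure.** This step localizes the failure of narrowness. If $T$ is not narrow, there are $A_0$ and $\varepsilon_0>0$ with $\|Tx\|\ge\varepsilon_0$ for all signs $x$ on $A_0$. Here $\mu(A_0)>0$, since on a null set $0$ is a sign. Put $\delta=\varepsilon_0/(2\mu(A_0))$. Suppose every positive-measure subset of $A_0$ contained a positive-measure $B$ with a sign $x_B$ on $B$ such that $\|Tx_B\|<\delta\mu(B)$. By exhaustion $A_0=\bigsqcup B_j$ modulo null sets, with countably many such $B_j$. The series $x=\sum_jx_{B_j}$ converges in $L_1$, and $x$ is a sign on $A_0$. Then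
$$\|Tx\|\le\sum_j\|Tx_{B_j}\|\le\delta\mu(A_0)=\frac{\varepsilon_0}2<\varepsilon_0,$$
a contradiction. So some $A_1\subset A_0$ of positive measure contains no such $B$, which means $\|Tx\|\ge\delta\mu(B)$ for every sign $x$ on every $B\subset A_1$. (For null $B$ this is trivial.)

**Step 3. Item 2: setting up a contradiction.** This step fixes the constants. Let $A_1,\delta$ be as in item 1. A sign $x$ on $A_1$ gives $\delta\mu(A_1)\le\|Tx\|\le\|T\|\mu(A_1)$, so $\delta\le\|T\|$. Put
$$K=2\sqrt{\log(212\|T\|/\delta)}>2,\qquad c=\frac{\delta}{25K}=\frac{\delta}{50\sqrt{\log(212\|T\|/\delta)}}.$$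
Suppose that no $A\subset A_1$ of positive measure satisfies (5) with this $c$. Then every positive-measure subset of $A_1$ contains a $B$ with $\mu(B)>0$, a Rademacher sequence on $B$ and $a\in l_2$ with $\|T\sum a_ir_i\|<c\mu(B)\|a\|_2$. Here $a\neq0$. Truncating $a$ far enough out keeps the strict inequality, and dividing by the norm gives a unit Rademacher sum $g$ on $B$ with $\|Tg\|<c\mu(B)$.

**Step 4. The tail of $g$.** This step replaces the fourth moment by an exponential bound, which is where the logarithm comes from. Hoeffding's inequality states that, for the normalized measure on $B$, $\mathbb P(|g|>t)\le2e^{-t^2/2}$ for $t>0$. To recall why: $\cosh u\le e^{u^2/2}$ (compare power series, as $(2k)!\ge2^kk!$), so $\mathbb E_Be^{tg}=\prod_i\cosh(ta_i)\le e^{t^2/2}$. Markov's inequality gives $\mathbb P(g>t)\le e^{-t^2}e^{t^2/2}=e^{-t^2/2}$, and the symmetry of $g$ gives the factor $2$. Since $\int_K^\infty e^{-t^2/2}dt\le\int_K^\infty\frac tKe^{-t^2/2}dt=K^{-1}e^{-K^2/2}$,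
$$\mathbb E_B\big[|g|1_{\{|g|>K\}}\big]=K\,\mathbb P(|g|>K)+\int_K^\infty\mathbb P(|g|>t)\,dt\le\Big(2K+\frac2K\Big)e^{-K^2/2}\le3Ke^{-K^2/2}, \tag{13}$$
the last because $K^2\ge2$.

**Step 5. The hypothesis of Lemma 3, with $\varepsilon$ independent of $\eta$.** This step is where the potential $\varphi$ pays off. Fix $\eta\in(0,1)$, and let $B_j,\lambda_j$ be as in Lemma 3 with $A=A_1$, $p=1$. By exhaustion choose in $B_j$ finitely many disjoint $B_{jl}$, carrying unit Rademacher sums $g_{jl}$ with $\|Tg_{jl}\|<c\mu(B_{jl})$, such that $\sum_l\mu(B_{jl})\ge\frac12\mu(B_j)$. Put $g_j=K^{-1}\sum_lg_{jl}1_{\{|g_{jl}|\le K\}}$. As in Section 8, since $K\ge2$, (3) gives that $g_j$ is simple, $\operatorname{supp}g_j\subset B_j$, $|g_j|\le1$, $\int g_j=0$,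
$$\int g_j^2\ge\frac1{4K^2}\sum_l\mu(B_{jl}),\qquad S=\sum_j\lambda_j\int g_j^2\ge\frac{1}{8K^2}\sum_j\lambda_j\mu(B_j)\ge\frac{\eta^2}{8K^2}\mu(A_1).$$
By (13) and the first of these bounds,
$$\|Tg_j\|\le K^{-1}\big(c+3\|T\|Ke^{-K^2/2}\big)\sum_l\mu(B_{jl})\le\varepsilon\int g_j^2,\qquad\varepsilon:=4K\big(c+3\|T\|Ke^{-K^2/2}\big).$$
Hence $\|T\sum_j\lambda_jg_j\|\le\sum_j\lambda_j\varepsilon\int g_j^2=\varepsilon S$. So (6) holds with this $\varepsilon$ and $\theta=\eta^2/(8K^2)$. Only $\theta$ depends on $\eta$, and $\theta$ does not enter (7).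

**Step 6. The contradiction.** This step lets $\eta\to0$ and computes. Lemma 3 yields, for every $\eta\in(0,1)$, a sign $x$ on $A_1$ with
$$\delta\mu(A_1)\le\|Tx\|\le4\varepsilon\mu(A_1)+4\eta\|T\|\mu(A_1).$$
Letting $\eta\to0$ we get $\delta\le4\varepsilon$, that is,
$$\delta\le16Kc+48\|T\|K^2e^{-K^2/2}.$$
The first term is $16K\cdot\frac{\delta}{25K}=0.64\,\delta$. For the second, $ue^{-u/4}\le4/e$ for $u\ge0$ (the maximum is at $u=4$), so with $u=K^2$
$$K^2e^{-K^2/2}=\big(K^2e^{-K^2/4}\big)e^{-K^2/4}\le\frac4e\,e^{-K^2/4}=\frac4e\cdot\frac{\delta}{212\|T\|}.$$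
So the second term is at most $\frac{192}{212\,e}\delta<0.34\,\delta$. Together, $\delta<0.98\,\delta$, which is impossible. Hence some $A\subset A_1$ with $\mu(A)>0$ satisfies (5) with the stated $c$. $\blacksquare$
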